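# Every Čech-complete space is subcompact

## Two bases on the real line, and one on $\omega^\omega$

Start with the open sets $V_n=(n,\infty)$ in $\mathbb R$, $n\in\omega$. They are decreasing, and they shrink generously: $\overline{V_{n+1}}=[n+1,\infty)\subset V_n$. Their intersection is empty.

Now allow only bounded open sets. Let $\mathcal F$ be a non-empty family of non-empty bounded open subsets of $\mathbb R$ such that for any $U,V\in\mathcal F$ there is $W\in\mathcal F$ with $\overline W\subset U\cap V$. Then $\bigcap\mathcal F\ne\emptyset$. Indeed, by induction any finitely many members of $\mathcal F$ contain a common member of $\mathcal F$, which is non-empty. So, if we fix $U_0\in\mathcal F$, the closed sets $\overline U\cap\overline{U_0}$ ($U\in\mathcal F$) lie in the compact set $\overline{U_0}$ and have the finite intersection property, and there is a point $p\in\bigcap_{U\in\mathcal F}\overline U$. For each $V\in\mathcal F$ some $W\in\mathcal F$ satisfies $\overline W\subset V$, so $p\in\overline W\subset V$. Hence $p\in\bigcap\mathcal F$.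

So whether shrinking families have a common point depends on which base they are drawn from. On $\mathbb R$ the base of all non-empty open sets is bad and the base of all non-empty bounded open sets is good. Here are the words for this. All spaces are Tychonoff unless a statement says otherwise.

**Definition (regular filterbase).** A non-empty family $\mathcal F$ of non-empty open subsets of $X$ is a *regular filterbase* if for any $U,V\in\mathcal F$ there is $W\in\mathcal F$ with $\overline W\subset U\cap V$.

**Definition (subcompact).** A base $\mathcal B$ of $X$ consisting of non-empty open sets is *subcompact* if $\bigcap\mathcal F\neq\emptyset$ for every regular filterbase $\mathcal F\subset\mathcal B$. The space $X$ is *subcompact* if it has a subcompact base.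

The argument on $\mathbb R$ used compact closures. Try a space that has none: $\omega^\omega$, the infinite sequences of natural numbers, with basic open sets $[s]=\{x: x \text{ extends } s\}$ for finite sequences $s$. Each $[s]$ is clopen. It is not compact, because it is the disjoint union of the infinitely many non-empty open sets $[s^\frown k]$, $k\in\omega$. Every non-empty open set contains some $[s]$, which would be compact as a closed subset of a compact closure; so no non-empty open set has compact closure.

Again the base of all non-empty open sets is bad. The sets $\bigcup_{k\ge n}[(k)]$, $n\in\omega$, are clopen, non-empty and decreasing, so they form a regular filterbase, and their intersection is empty. But the base of all sets $[s]$ is good. If $\mathcal F$ is a filterbase of such sets, any two of its members meet, so the corresponding finite sequences are comparable under extension. The union of all of them is one finite or infinite sequence, and any $x\in\omega^\omega$ extending it lies in every member of $\mathcal F$.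

Both spaces are complete in a topological sense, but the good bases were found by two unrelated tricks: compactness in one case, a tree structure in the other. Does completeness alone suffice?

**Definition (Čech-complete).** A space $X$ is *Čech-complete* if $X$ is a $G_\delta$-subset of its Čech–Stone compactification $\beta X$.

Recall that $\beta X$ is a compact Hausdorff space containing $X$ as a dense subspace. The line $\mathbb R$ is Čech-complete because a locally compact Tychonoff space is open in its Čech–Stone compactification. The space $\omega^\omega$ is Čech-complete because every completely metrizable space is.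

The paper "Every k-separable Čech-complete space is subcompact" (https://staff.fnwi.uva.nl/j.vanmill/papers/papers2015/vvt-vmill-subcompact.pdf) is the source of the following problem: *must a first countable Čech-complete space be subcompact?* We shall prove that the answer is yes, and that first countability is not needed.

## Complete sequences of covers

The compactification is used only once, to produce a sequence of open covers of $X$. After that we work inside $X$.

**Definition (filterbase).** A family $\mathcal E$ of non-empty sets is a *filterbase* if it is non-empty and for all $E,E'\in\mathcal E$ there is $E''\in\mathcal E$ with $E''\subset E\cap E'$.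

Every regular filterbase is a filterbase. The members of a filterbase need not be open, and this freedom will be decisive.

**Definition (complete sequence).** A sequence $(\mathcal G_n)_{n\in\omega}$ of open covers of $X$ is *complete* if the following holds.

> (CS) Whenever $\mathcal E$ is a filterbase of subsets of $X$ such that for every $n$ some $E\in\mathcal E$ is contained in some $G\in\mathcal G_n$, then $\bigcap_{E\in\mathcal E}\overline E\neq\emptyset$.

Three examples, to be used again below.

1. On $\mathbb R$ let every $\mathcal G_n$ consist of the intervals $(-k-1,k+1)$, $k\in\omega$. If a filterbase $\mathcal E$ has a member $E_0$ inside a bounded interval, then the sets $\overline E\cap\overline{E_0}$ are closed subsets of a compact set with the finite intersection property. So (CS) holds.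
2. On $\omega$ with the discrete topology let every $\mathcal G_n$ consist of the singletons. A member of a filterbase contained in $\{k\}$ equals $\{k\}$, and every other member meets it, hence contains $k$. So (CS) holds.
3. On $\omega^\omega$ let $\mathcal G_n=\{[s]: s \text{ has length } n+1\}$. Suppose that $\mathcal E$ is a filterbase with members $E_n\subset[s_n]\in\mathcal G_n$ for every $n$. Any two $E_n,E_m$ meet, so $s_n$ and $s_m$ are comparable, and the $s_n$ have a common extension $x\in\omega^\omega$. Any $E\in\mathcal E$ meets every $E_n$, hence every neighborhood $[s_n]$ of $x$, so $x\in\overline E$. So (CS) holds.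

**Lemma 1.** If $X$ is a $G_\delta$-subset of a compact Hausdorff space $K$, then $X$ has a complete sequence of open covers. In particular, every Čech-complete space has one.

**Proof.** Let $X=\bigcap_nO_n$ with $O_n$ open in $K$. Let $\mathcal G_n$ be the family of all open $G\subset X$ with $\mathrm{cl}_KG\subset O_n$. It covers $X$: for $x\in X$ the regularity of $K$ gives an open $O'\subset K$ with $x\in O'\subset \mathrm{cl}_KO'\subset O_n$, and $G=O'\cap X$ is a member of $\mathcal G_n$ containing $x$.

Let $\mathcal E$ be as in (CS). The sets $\mathrm{cl}_KE$, $E\in\mathcal E$, have the finite intersection property, so compactness gives $p\in\bigcap_{E\in\mathcal E}\mathrm{cl}_KE$. For each $n$ some $E\in\mathcal E$ lies in some $G\in\mathcal G_n$, so $p\in\mathrm{cl}_KG\subset O_n$. Hence $p\in\bigcap_nO_n=X$, and $p\in\mathrm{cl}_KE\cap X=\mathrm{cl}_XE$ for all $E\in\mathcal E$. For a Čech-complete $X$ take $K=\beta X$. $\square$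

Here is what we shall prove. The definitions of subcompact base and subcompact space are read verbatim for regular spaces.

**Theorem 2.** Let $X\ne\emptyset$ be a regular space with a complete sequence of open covers. Then $X$ has a base $\mathcal B$ of non-empty open sets such that $\bigcap_{V\in\mathcal F}\overline V\neq\emptyset$ for every filterbase $\mathcal F\subset\mathcal B$. In particular $\bigcap\mathcal F\neq\emptyset$ for every regular filterbase $\mathcal F\subset\mathcal B$, so $X$ is subcompact. Moreover, $\mathcal B$ is closed under finite unions and contains all non-empty open sets with compact closure.

**Corollary 3.** Every Čech-complete space is subcompact; in particular every first countable Čech-complete space is. So is every $G_\delta$-subset of a compact Hausdorff space, for example the complement of a countable set.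

**Proof of Corollary 3 from Theorem 2.** The empty space is trivially subcompact. A non-empty Čech-complete space is regular and has a complete sequence of open covers by Lemma 1, so Theorem 2 applies. A $G_\delta$-subset of a compact Hausdorff space is Tychonoff, hence regular, and Lemma 1 covers it as well. If $C$ is a countable subset of a compact Hausdorff space $K$, then $K\setminus C=\bigcap_{c\in C}(K\setminus\{c\})$ is a $G_\delta$. $\square$

## Open sets that never become small

Condition (CS) looks like what we want: it produces a point in $\bigcap_{V\in\mathcal F}\overline V$ as soon as $\mathcal F$ contains, for every $n$, a set that is *small of order $n$*, meaning contained in a member of $\mathcal G_n$. So the natural attempt is to take as base the open sets that are sufficiently small.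

Test it on $\omega^\omega$ with the covers of example 3. Fix $N$ and use the base of all non-empty open sets that are small of order $N$. Take a finite sequence $s$ of length $N+1$ and put $V_n=\bigcup_{k\ge n}[s^\frown k]$. These are clopen, non-empty, decreasing subsets of $[s]\in\mathcal G_N$, so they form a regular filterbase in the proposed base, and their intersection is empty. None of them is small of order $N+1$. Nor can we demand smallness of all orders at once: a set contained in a member of every $\mathcal G_n$ has at most one point, and $\omega^\omega$ has no open singletons.

This is the exact obstruction. An open set has some order of smallness, (CS) asks for all orders, and nothing forces the members of a filterbase to keep getting smaller. On $\omega^\omega$ the base of all $[s]$ escapes because a proper inclusion between two of its members improves the order of smallness. A general space with a complete sequence does not hand us such a base.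

The way past it uses the freedom noted above: (CS) applies to filterbases of arbitrary sets. Choose a point $y_V\in\overline V$ for each $V\in\mathcal F$, and put
$$E_V=\{y_{V'}:V'\in\mathcal F,\ V'\subset V\}\subset\overline V .$$
These sets form a filterbase, and a point of $\bigcap_V\overline{E_V}$ lies in $\bigcap_V\overline V$. So the sets $V$ need not be small; it is enough that the sets of *chosen points* are. The choice of $y_V$ must therefore settle down as $V$ shrinks.

For a single cover, ordinals do this. Well-order $\mathcal G_0=\{G_0(\alpha):\alpha<\kappa_0\}$ and let $\varphi_0(x)$ be the least $\alpha$ with $x\in G_0(\alpha)$. Suppose that $\varphi_0$ has a maximum on each $\overline V$, attained at $y_V$. If $V$ shrinks, this maximum can only go down. Choose $V_0\in\mathcal F$ for which it is least, with value $\eta_0$. Then every $V\subset V_0$ has $\varphi_0(y_V)=\eta_0$, so $E_{V_0}\subset G_0(\eta_0)$, which is small of order $0$.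

With a second cover and rank $\varphi_1$ we would want $y_V$ to maximize $\varphi_1$ too. In general no single point does both: on the discrete space $\{a,b\}$ with $G_0(0)=\{a\}$, $G_0(1)=\{b\}$, $G_1(0)=\{b\}$, $G_1(1)=\{a\}$, the maximum of $\varphi_0$ is attained only at $b$ and that of $\varphi_1$ only at $a$. The remedy is to rank the requirements: maximize $\varphi_0$ first, then $\varphi_1$ among the points where $\varphi_0$ is maximal, and so on. That is the lexicographic order.

## Ranking points by sequences of ordinals

From here on, $X\neq\emptyset$ is a regular space with a complete sequence $(\mathcal G_n)_{n\in\omega}$, and closures are taken in $X$. Regularity is used in the form: if $x\in W$ with $W$ open, there is an open $U$ with $x\in U\subset\overline U\subset W$.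

Well-order each cover, $\mathcal G_n=\{G_n(\alpha):\alpha<\kappa_n\}$. For $x\in X$ put
$$\varphi_n(x)=\min\{\alpha:x\in G_n(\alpha)\},\qquad \varphi(x)=(\varphi_n(x))_{n\in\omega}.$$
In particular $x\in G_n(\varphi_n(x))$. Sequences of ordinals are compared lexicographically: $\xi<\eta$ means that $\xi_M<\eta_M$ at the first index $M$ where $\xi$ and $\eta$ differ. This is a linear order.

It is not a well-order: $(1,0,0,\dots)>(0,1,0,0,\dots)>(0,0,1,0,\dots)>\cdots$ is an infinite descending sequence. So later we may not choose $V\in\mathcal F$ with $\varphi(y_V)$ least; we shall have to minimize one coordinate at a time.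

**Lemma 4 (upper semicontinuity).** For each sequence of ordinals $\eta=(\eta_n)_n$ the set $\{z\in X:\varphi(z)<\eta\}$ is open.

**Proof.** Let $\varphi(z)<\eta$ and let $M$ be the first index where they differ, so $\varphi_i(z)=\eta_i$ for $i<M$ and $\varphi_M(z)<\eta_M$. The set $N=\bigcap_{i\le M}G_i(\varphi_i(z))$ is an open neighborhood of $z$. Let $w\in N$. For $i\le M$ we have $w\in G_i(\varphi_i(z))$, so $\varphi_i(w)\le\varphi_i(z)$ by the definition of $\varphi_i(w)$ as a minimum. Thus $\varphi_i(w)\le\eta_i$ for $i<M$ and $\varphi_M(w)<\eta_M$. The first index at which $\varphi(w)$ and $\eta$ differ is therefore at most $M$, and there $\varphi(w)$ has the smaller value. So $\varphi(w)<\eta$, and $N\subset\{\varphi<\eta\}$. $\square$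

**Lemma 5 (maxima on compact sets).** $\varphi$ attains a maximum on every non-empty compact $A\subset X$.

**Proof.** Suppose not. Then for each $z\in A$ there is $y\in A$ with $\varphi(z)<\varphi(y)$, so the sets $\{z:\varphi(z)<\varphi(y)\}$, $y\in A$, which are open by Lemma 4, cover $A$. Take a finite subcover, given by $y_1,\dots,y_r\in A$, numbered so that $\varphi(y_r)$ is the largest of the $\varphi(y_i)$. Then $\varphi(y_r)<\varphi(y_i)$ holds for no $i$, so $y_r\in A$ is not covered, a contradiction. $\square$

**Definition (the base $\mathcal B$).** Let $\mathcal B$ be the family of all non-empty open $U\subset X$ such that $\varphi$ attains a maximum on $\overline U$: there is $y\in\overline U$ with $\varphi(z)\le\varphi(y)$ for all $z\in\overline U$.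

Two statements of Theorem 2 are immediate. $\mathcal B$ is closed under finite unions, because $\overline{U\cup U'}=\overline U\cup\overline{U'}$ and the larger of the two maxima is a maximum on the union. By Lemma 5, $\mathcal B$ contains every non-empty open set with compact closure.

Let us compute $\mathcal B$, or part of it, in the three examples.

*The line.* With $G_n(k)=(-k-1,k+1)$ for all $n$, every coordinate $\varphi_n(x)$ is $\lfloor|x|\rfloor$. So $\varphi$ attains a maximum on $\overline U$ exactly when $\lfloor |x|\rfloor$ is bounded there, and $\mathcal B$ is the base of non-empty bounded open sets from the beginning.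

*The discrete space $\omega$.* With $G_n(k)=\{k\}$ for all $n$, $\varphi(k)=(k,k,k,\dots)$ and $\mathcal B$ consists of the non-empty finite sets. Reorder the cover in type $\omega+1$ by putting $\{0\}$ last: $G_n(k)=\{k+1\}$ for $k<\omega$ and $G_n(\omega)=\{0\}$. Now $\mathcal B$ consists of the non-empty finite sets and all sets containing $0$. Very large sets have entered $\mathcal B$, but only sets with $0$ as their marked point.

*The space $\omega^\omega$.* Order $\mathcal G_n=\{[s]:s\text{ of length }n+1\}$ by the lexicographic order of the sequences $s$, which is a well-order of $\omega^{n+1}$. The members of $\mathcal G_n$ are disjoint, so $\varphi_n(x)$ is the position of the initial segment of $x$ of length $n+1$. If $x$ and $y$ differ first at index $m$, then $\varphi_i(x)=\varphi_i(y)$ for $i<m$, and $\varphi_m(x)<\varphi_m(y)$ if and only if $x_m<y_m$. Hence $\varphi(x)<\varphi(y)$ if and only if $x<y$ lexicographically. No set $[s]$ is in $\mathcal B$, since in $[s]=\overline{[s]}$ the entry after $s$ can always be increased. What does belong to $\mathcal B$? Let $a=(1,1,1,\dots)$ and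
$$U=\{z:z<a\}=[(0)]\cup[(1,0)]\cup[(1,1,0)]\cup\cdots .$$
This is open. If $z>a$ and $m$ is the first index where they differ, the initial segment of $z$ of length $m+1$ determines a neighborhood of $z$ all of whose points are $>a$; so $\{z\le a\}$ is closed. The points $(1,\dots,1,0,0,\dots)$ of $U$ converge to $a$. Hence $\overline U=U\cup\{a\}$, the maximum is attained at $a$, and $U\in\mathcal B$.

Note that the maximum is attained in $\overline U\setminus U$. This is forced here. Every neighborhood of a point $z\in\omega^\omega$ contains a lexicographically larger point (increase one far coordinate of $z$), so no open set contains a point at which $\varphi$ is maximal on that set. If $\mathcal B$ were defined by a maximum on $U$ instead of $\overline U$, it would be empty in this example.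

## Filterbases in $\mathcal B$ have a common closure point

**Proposition 6.** Every filterbase $\mathcal F\subset\mathcal B$ satisfies $\bigcap_{V\in\mathcal F}\overline V\neq\emptyset$. If $\mathcal F$ is a regular filterbase, then $\bigcap\mathcal F\ne\emptyset$.

**Step 1: choosing the points.** This step attaches to each $V\in\mathcal F$ a point whose rank can only go down as $V$ shrinks. For $V\in\mathcal F$ choose $y_V\in\overline V$ at which $\varphi$ attains its maximum on $\overline V$. If $V,V'\in\mathcal F$ and $V'\subset V$, then $y_{V'}\in\overline{V'}\subset\overline V$, so
$$\varphi(y_{V'})\le\varphi(y_V).\tag{1}$$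

**Step 2: freezing the coordinates one at a time.** This step finds decreasing sets $V_0\supset V_1\supset\cdots$ in $\mathcal F$ such that below $V_n$ the first $n+1$ coordinates of $\varphi(y_V)$ no longer change. Choose $V_0\in\mathcal F$ minimizing the ordinal $\varphi_0(y_V)$ over all $V\in\mathcal F$. Given $V_n$, choose $V_{n+1}\in\mathcal F$ with $V_{n+1}\subset V_n$, minimizing $\varphi_{n+1}(y_V)$ over all $V\in\mathcal F$ with $V\subset V_n$. Put $\eta_n=\varphi_n(y_{V_n})$. We claim that for every $n$
$$V\in\mathcal F,\ V\subset V_n\quad\Longrightarrow\quad\varphi_i(y_V)=\eta_i\ \text{ for all }i\le n.\tag{2}$$

For $n=0$: if $V\subset V_0$, then (1) gives $\varphi(y_V)\le\varphi(y_{V_0})$, hence $\varphi_0(y_V)\le\varphi_0(y_{V_0})=\eta_0$. Equality holds by the minimality of $\eta_0$.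

Suppose that (2) holds for $n$, and let $V\in\mathcal F$, $V\subset V_{n+1}$. Both $V$ and $V_{n+1}$ are contained in $V_n$, so by (2) for $n$ the sequences $\varphi(y_V)$ and $\varphi(y_{V_{n+1}})$ agree in the coordinates $i\le n$, with values $\eta_i$. By (1), $\varphi(y_V)\le\varphi(y_{V_{n+1}})$. In a lexicographic comparison of two sequences that agree up to $n$, coordinate $n+1$ is compared next, so $\varphi_{n+1}(y_V)\le\varphi_{n+1}(y_{V_{n+1}})=\eta_{n+1}$. On the other hand $V\subset V_n$ was one of the sets over which $\varphi_{n+1}(y_V)$ was minimized, so $\varphi_{n+1}(y_V)\ge\eta_{n+1}$. This proves (2) for $n+1$.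

**Step 3: applying completeness to the chosen points.** This step produces the common point. For $V\in\mathcal F$ let
$$E_V=\{y_{V'}:V'\in\mathcal F,\ V'\subset V\}.$$
It contains $y_V$, and $E_V\subset\overline V$ because $y_{V'}\in\overline{V'}\subset\overline V$. Given $V,V'\in\mathcal F$, pick $V''\in\mathcal F$ with $V''\subset V\cap V'$; then $E_{V''}\subset E_V\cap E_{V'}$. So $\{E_V:V\in\mathcal F\}$ is a filterbase. If $V'\in\mathcal F$ and $V'\subset V_n$, then $\varphi_n(y_{V'})=\eta_n$ by (2), so $y_{V'}\in G_n(\eta_n)$. Hence
$$E_{V_n}\subset G_n(\eta_n)\in\mathcal G_n\quad\text{for every }n.$$
By (CS) there is $p\in\bigcap_{V\in\mathcal F}\overline{E_V}\subset\bigcap_{V\in\mathcal F}\overline V$.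

**Step 4: regular filterbases.** This step removes the closures. If $\mathcal F$ is a regular filterbase, then for each $V\in\mathcal F$ there is $W\in\mathcal F$ with $\overline W\subset V$, so $p\in\overline W\subset V$. Hence $p\in\bigcap\mathcal F$. $\square$

Regularity of $X$ has not been used so far. It is needed to see that $\mathcal B$ has enough members.

## Enough open sets attain their maximum

**Proposition 7.** $\mathcal B$ is a base of $X$.

Let $x\in W$ with $W$ open. We must find $U\in\mathcal B$ with $x\in U\subset W$. By the computation on $\omega^\omega$, small neighborhoods of $x$ may fail to have a maximum. But $U$ is not required to be small in any sense except $U\subset W$. So we are free to add to a neighborhood of $x$ further open pieces inside $W$ that bring along a maximum from elsewhere.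

Call $y\in X$ a *local maximum* if some neighborhood $N$ of $y$ satisfies $\varphi(z)\le\varphi(y)$ for all $z\in N$. There are three cases.

**Case (a): $x$ is a local maximum.** Here $x$ itself serves as the maximum. By regularity take an open $U\ni x$ with $\overline U\subset W$ and $\varphi\le\varphi(x)$ on $\overline U$. Then $\varphi$ attains its maximum on $\overline U$ at $x$, so $U\in\mathcal B$.

**Case (b): some local maximum $y\in W$ satisfies $\varphi(y)>\varphi(x)$.** Here we borrow the maximum from $y$. The set $\{\varphi<\varphi(y)\}$ is open by Lemma 4 and contains $x$, so there is an open $U_x\ni x$ with $\overline{U_x}\subset W\cap\{\varphi<\varphi(y)\}$. Since $y$ is a local maximum, there is an open $U_y\ni y$ with $\overline{U_y}\subset W$ and $\varphi\le\varphi(y)$ on $\overline{U_y}$. Put $U=U_x\cup U_y$. Then $\overline U=\overline{U_x}\cup\overline{U_y}$, and $\varphi\le\varphi(y)$ on $\overline U$ with $y\in\overline U$. So $U\in\mathcal B$ and $x\in U\subset W$.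

**Case (c): neither (a) nor (b) holds.** No maximum is available near $x$ or to be borrowed. So we climb: we build points of increasing rank inside sets that become small of every order, and let completeness supply a point above all of them. In the example $U=\{z<a\}$ on $\omega^\omega$ the points were $(1,\dots,1,0,0,\dots)$ and the point above them was $a$.

**Step 1: the climbing sequence.** This step constructs points $y_j$ and open sets $Q_j$ ($j\in\omega$) such that
$$y_j\in Q_j,\quad \overline{Q_0}\subset W,\quad\overline{Q_{j+1}}\subset Q_j,\quad Q_j\subset G\text{ for some }G\in\mathcal G_j,\quad y_{j+1}\in Q_j,\quad\varphi(y_j)<\varphi(y_{j+1}).\tag{3}$$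
Since (a) fails, $x$ is not a local maximum, and since $W$ is a neighborhood of $x$ there is $y_0\in W$ with $\varphi(y_0)>\varphi(x)$. Now suppose that we have $y_j\in W$ with $\varphi(y_j)>\varphi(x)$, and $y_j\in Q_{j-1}$ if $j\ge1$. Pick $G\in\mathcal G_j$ with $y_j\in G$. By regularity there is an open $Q_j\ni y_j$ whose closure is contained in $W\cap G$ if $j=0$, and in $Q_{j-1}\cap G$ if $j\ge1$. Then $Q_j\subset W$. Since $y_j\in W$ and $\varphi(y_j)>\varphi(x)$, the failure of (b) says that $y_j$ is not a local maximum. Hence some $y_{j+1}\in Q_j$ has $\varphi(y_{j+1})>\varphi(y_j)>\varphi(x)$. Also $y_{j+1}\in W$, and the recursion continues.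

**Step 2: the limit set $A$ is compact.** This step prepares the place where the maximum will be found. Let
$$A=\bigcap_jQ_j=\bigcap_j\overline{Q_j},$$
where the two intersections agree because $\overline{Q_{j+1}}\subset Q_j$. So $A$ is closed and $A\subset W$. Let $\mathcal C$ be a non-empty family of closed subsets of $A$ with the finite intersection property. The finite intersections of members of $\mathcal C$ form a filterbase of subsets of $A$. For each $j$ all of them lie in $A\subset Q_j$, hence in a member of $\mathcal G_j$. By (CS) their closures have a common point. These sets are closed in $X$, as $A$ is, so this point lies in $\bigcap\mathcal C$. Hence $A$ is compact.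

**Step 3: the set $U$.** This step surrounds $x$ and each $y_j$ by open sets on whose closures $\varphi$ stays strictly below the next point of the climb. Since $\varphi(x)<\varphi(y_0)$ and $\varphi(y_j)<\varphi(y_{j+1})$, Lemma 4 and regularity give open sets $U_x\ni x$ and $U_j\ni y_j$ with
$$\overline{U_x}\subset W\cap\{\varphi<\varphi(y_0)\},\qquad\overline{U_j}\subset Q_j\cap\{\varphi<\varphi(y_{j+1})\}.\tag{4}$$
Put $U=U_x\cup\bigcup_jU_j$. Then $U$ is open and $x\in U\subset W$, because $U_j\subset Q_j\subset W$.

**Step 4: the closure of $U$.** The closure of an infinite union may contain points outside the union of the closures; this step shows that all such points lie in $A$: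
$$\overline U\subset\overline{U_x}\cup\bigcup_j\overline{U_j}\cup A.\tag{5}$$
Let $p\in\overline U\setminus A$. Pick $n$ with $p\notin\overline{Q_n}$. Since $U_j\subset Q_j\subset Q_n$ for $j\ge n$, the set $\bigcup_{j\ge n}U_j$ is contained in $Q_n$, so $p$ is not in its closure. Hence $p$ lies in the closure of the finite union $U_x\cup\bigcup_{j<n}U_j$, that is, in $\overline{U_x}\cup\bigcup_{j<n}\overline{U_j}$.

**Step 5: a point of $A\cap\overline U$ above the whole climb.** This step finds $a\in A\cap\overline U$ with $\varphi(a)\ge\varphi(y_j)$ for all $j$. The sets $E_n=\{y_j:j\ge n\}$ are non-empty and decreasing, so they form a filterbase, and $E_n\subset Q_n$ lies in a member of $\mathcal G_n$. By (CS) there is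
$$a\in\bigcap_n\overline{E_n}\subset\bigcap_n\overline{Q_n}=A,$$
and $a\in\overline U$ since all $y_j$ are in $U$. Suppose that $\varphi(a)<\varphi(y_j)$ for some $j$. Then $\{\varphi<\varphi(y_j)\}$ is an open neighborhood of $a$ by Lemma 4. Since $a\in\overline{E_j}$, it contains some $y_i$ with $i\ge j$. But $\varphi(y_i)\ge\varphi(y_j)$ for $i\ge j$ by (3), a contradiction.

**Step 6: the maximum.** This step shows $U\in\mathcal B$. The point $a$ need not be maximal on $A\cap\overline U$, but this set is compact, being closed in the compact set $A$, and it is non-empty by Step 5. By Lemma 5 there is $a^*\in A\cap\overline U$ at which $\varphi$ is maximal on $A\cap\overline U$. Then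
$$\varphi(a^*)\ge\varphi(a)\ge\varphi(y_j)\quad\text{for all }j.$$
By (4), $\varphi<\varphi(y_0)\le\varphi(a^*)$ on $\overline{U_x}$, and $\varphi<\varphi(y_{j+1})\le\varphi(a^*)$ on each $\overline{U_j}$. Also $\varphi\le\varphi(a^*)$ on $A\cap\overline U$. By (5) these sets cover $\overline U$, so $\varphi\le\varphi(a^*)$ on all of $\overline U$. Since $a^*\in\overline U$, the set $U$ belongs to $\mathcal B$. $\square$

Propositions 6 and 7, together with the two remarks after the definition of $\mathcal B$, prove Theorem 2, and with it Corollary 3. In particular, a first countable Čech-complete space must be subcompact.

## The Michael line: subcompact but not Čech-complete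

**Proposition 8.** The converse of Corollary 3 fails, even for first countable spaces: the Michael line is first countable and subcompact but not Čech-complete.

The Michael line $M$ is the set $\mathbb R$ in which the irrational points are isolated and the rational points have their Euclidean neighborhoods. Its topology is finer than the Euclidean one.

**Step 1: a base of Euclidean-compact sets.** This step gives the topological properties of $M$ and the base to be used. Consider the sets $\{r\}$ with $r$ irrational and $[s,t]$ with $s<t$ irrational. They are open in $M$, since $[s,t]=(s,t)\cup\{s\}\cup\{t\}$. They form a base: if $q$ is rational and $W\ni q$ is open in $M$, then $W$ contains a Euclidean interval around $q$, hence some $[s,t]\ni q$ with $s,t$ irrational; at irrational points use the singletons. These sets are Euclidean closed, hence closed in $M$. So $M$ is a $T_1$ space with a base of clopen sets, and therefore Tychonoff (characteristic functions of clopen sets are continuous). It is first countable: use $\{r\}$ at an irrational $r$ and the intervals $(q-\frac1n,q+\frac1n)$, $n\ge1$, at a rational $q$.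

**Step 2: $M$ is subcompact.** This step checks that the base is subcompact. Let $\mathcal F$ be a regular filterbase, or indeed any filterbase, of sets from this base. Its members are compact in the Euclidean topology, and they have the finite intersection property because finitely many of them contain a common member, which is non-empty. So $\bigcap\mathcal F\ne\emptyset$.

**Step 3: completeness would pass to $\mathbb Q$.** This step reduces the failure of Čech-completeness to the rationals. The set $\mathbb Q$ is closed in $M$, since its complement is a union of open singletons, and it carries its usual topology. Suppose that $M$ were Čech-complete. By Lemma 1, $M$ has a complete sequence $(\mathcal G_n)_n$. Let $\mathcal H_n=\{G\cap\mathbb Q:G\in\mathcal G_n\}$, an open cover of $\mathbb Q$. If $\mathcal E$ is a filterbase of subsets of $\mathbb Q$ such that for every $n$ some $E\in\mathcal E$ lies in a member of $\mathcal H_n$, then (CS) in $M$ gives a point in $\bigcap_{E\in\mathcal E}\mathrm{cl}_ME$. Since $\mathbb Q$ is closed in $M$, $\mathrm{cl}_ME=\mathrm{cl}_{\mathbb Q}E$ for $E\subset\mathbb Q$. So $(\mathcal H_n)_n$ is a complete sequence on $\mathbb Q$.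

**Step 4: $\mathbb Q$ has no complete sequence.** This step derives the contradiction, by the argument of the Baire category theorem. Enumerate $\mathbb Q=\{q_n:n\in\omega\}$, and take closures in $\mathbb Q$. Put $U_{-1}=\mathbb Q$. Given a non-empty open $U_{n-1}$, it is infinite, so it has a point $z_n\ne q_n$. By regularity choose an open $U_n\ni z_n$ with $\overline{U_n}\subset U_{n-1}\setminus\{q_n\}$ and with $U_n$ contained in a member of $\mathcal H_n$. The sets $U_n$, $n\in\omega$, are non-empty and decreasing, so they form a filterbase to which (CS) applies, and there is $p\in\bigcap_n\overline{U_n}$. But $p=q_m$ for some $m$, and $q_m\notin\overline{U_m}$. This contradiction shows that $M$ is not Čech-complete. $\square$
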